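# Linked covers of ccc posets and the dominating number

## Countably many linked sets are not enough

Take a partially ordered set $P$ that is not too large (at most $\mathfrak c$ elements) and not too wide (no uncountable family of pairwise incompatible elements). Cut it into pieces in each of which any two elements are compatible. How many pieces are needed? We fix the vocabulary, and then treat the case where only countably many pieces are allowed.

**Definitions.** Two elements of a poset $P$ are *compatible* if they have a common lower bound in $P$, and *incompatible* otherwise. $P$ is *ccc* if every family of pairwise incompatible elements is countable. For $n\ge 2$, a subset $L\subseteq P$ is *$n$-linked* if every $n$ elements of $L$ have a common lower bound in $P$; *linked* means $2$-linked.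

For example, order the nonempty subsets of $\{1,2,3\}$ by inclusion. The set $\{\{1,2\},\{2,3\},\{1,3\}\}$ is linked, because any two of its members meet, but it is not $3$-linked, because the three have empty intersection. Note that the lower bound is required to lie in $P$, not in $L$.

The posets in this talk consist of finite cliques of a graph, ordered by reverse inclusion. (A *clique* is a set of vertices any two of which are adjacent.) Two finite cliques are then compatible exactly when their union is a clique. If such a poset is covered by countably many linked sets, then looking at one-element cliques shows that the vertex set is covered by countably many cliques. So let us first look for a graph whose vertex set is not a countable union of cliques, although every uncountable set of vertices contains an uncountable clique.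

Let $S$ be the set of nonzero limit ordinals below $\omega_1$. For each $\delta\in S$ fix a *ladder*: a strictly increasing $x_\delta:\omega\to\delta$ with range cofinal in $\delta$. Distinct $\delta$ have distinct ladders, since $\delta=\sup\operatorname{ran}x_\delta$. There are $\aleph_1\le\mathfrak c$ finite sequences of countable ordinals, so we may fix pairwise distinct reals $r_\sigma\in{}^\omega 2$ for $\sigma\in\omega_1^{<\omega}$. For distinct functions $x,y$ on $\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$, and for $\delta\ne\delta'$ in $S$ put
$$n(\delta,\delta')=\Delta(x_\delta,x_{\delta'}),\qquad e(\delta,\delta')=\Delta\big(r_{x_\delta\restriction(n+1)},\,r_{x_{\delta'}\restriction(n+1)}\big),\quad\text{where } n=n(\delta,\delta').$$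
The second number makes sense because $x_\delta\restriction(n+1)\ne x_{\delta'}\restriction(n+1)$, so the two reals are different. Both numbers are symmetric in $\delta,\delta'$. In words: find the level $n$ where the two ladders split, take the two nodes just after the split, and ask how long the reals attached to these nodes agree.

The vertices of the graph are the pairs $(\delta,h)\in S\times{}^\omega\omega$. Declare $(\delta,h)$ and $(\delta',h')$ adjacent if $\delta=\delta'$, or if $\delta\neq\delta'$ and
$$e(\delta,\delta')>\max\{h(n),h'(n)\},\qquad n=n(\delta,\delta').\tag{1}$$
So $h$ is a list of demands: at level $n$, $(\delta,h)$ accepts only neighbors whose real agrees with its own for more than $h(n)$ steps.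

Here is one pair by hand. Let $x_\omega=(0,1,2,3,\dots)$ and $x_{\omega+\omega}=(0,1,\omega,\omega+1,\dots)$. They split at $n=2$, and we compare $r_{(0,1,2)}$ with $r_{(0,1,\omega)}$. If these first differ at place $5$, then $(\omega,h)$ and $(\omega+\omega,h')$ are adjacent if and only if $h(2)\le4$ and $h'(2)\le 4$. The other values of $h$ and $h'$ play no role for this pair.

**Proposition 1.** (a) Every family $(\delta_\xi,h_\xi)_{\xi<\omega_1}$ of vertices has an uncountable set of indices over which the vertices are pairwise adjacent or equal. (b) The vertex set is not a union of countably many cliques.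

*Proof of (a).* If some $\delta$ equals $\delta_\xi$ for uncountably many $\xi$, those indices work. Otherwise we may thin out so that the $\delta_\xi$ are pairwise distinct.

We claim that $\{x_{\delta_\xi}\restriction\ell:\xi<\omega_1\}$ is uncountable for some $\ell$. If not, $A=\bigcup_\xi\operatorname{ran}x_{\delta_\xi}$ is countable, so $A\subseteq\alpha$ for some $\alpha<\omega_1$. Then $\delta_\xi=\sup\operatorname{ran}x_{\delta_\xi}\le\alpha$ for all $\xi$, which is impossible for uncountably many distinct $\delta_\xi$.

Take the least such $\ell$. It is at least $1$; put $n=\ell-1$. There are only countably many restrictions $x_{\delta_\xi}\restriction n$, so one of them, $\sigma$, has uncountably many one-step extensions of the form $x_{\delta_\xi}\restriction(n+1)$. Keep one index for each extension. Now any two remaining ladders split exactly at level $n$.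

Thin out so that $h_\xi(n)$ is a constant $c$, and then so that $r_{x_{\delta_\xi}\restriction(n+1)}\restriction(c+1)$ is constant. For any two remaining indices, $e(\delta_\xi,\delta_\eta)\ge c+1>c=h_\xi(n)=h_\eta(n)$, which is (1). $\square$

*Proof of (b).* Suppose the vertex set is $\bigcup_{i<\omega}C_i$ with cliques $C_i$. Let $S_i=\{\delta\in S:(\delta,h)\in C_i\text{ for some }h\}$, and let $E_{i,m}$ be the set of $\delta\in S_i$ that are isolated at level $m$: no $\delta'\in S_i\setminus\{\delta\}$ has $x_{\delta'}\restriction m=x_\delta\restriction m$.

Each $E_{i,m}$ is nonstationary. For $m=0$ it has at most one element. Let $m\ge1$ and suppose it is stationary. Since $x_\delta(m-1)<\delta$, Fodor's lemma gives $\gamma$ with $x_\delta(m-1)=\gamma$ for $\delta$ in a stationary, hence uncountable, set $E'\subseteq E_{i,m}$. Ladders increase, so $x_\delta\restriction m\in(\gamma+1)^m$ for $\delta\in E'$, and this set is countable. But $\delta\mapsto x_\delta\restriction m$ is injective on $E_{i,m}$, a contradiction.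

A countable union of nonstationary subsets of $\omega_1$ is nonstationary, and $S$ is stationary. So fix $\delta\in S$ outside all $E_{i,m}$. Let $\Xi=\{i:\delta\in S_i\}$. For $i\in\Xi$ the set $D_i=\{n(\delta,\delta'):\delta'\in S_i\setminus\{\delta\}\}$ is infinite: for each $m$, since $\delta\notin E_{i,m}$, some $\delta'\in S_i\setminus\{\delta\}$ has $n(\delta,\delta')\ge m$.

By recursion on $i\in\Xi$ choose pairwise distinct $n_i\in D_i$, and choose $\delta_i\in S_i\setminus\{\delta\}$ with $n(\delta,\delta_i)=n_i$. Define $h(n_i)=e(\delta,\delta_i)$ for $i\in \Xi$, and $h=0$ elsewhere. The vertex $(\delta,h)$ lies in some $C_i$; then $i\in\Xi$, and some $(\delta_i,h')$ lies in $C_i$. As $C_i$ is a clique, (1) gives $e(\delta,\delta_i)>h(n_i)=e(\delta,\delta_i)$, a contradiction. $\square$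

## Two trees that do not work

Why ladders? Part (b) needs points that are limits of every piece containing them, and a natural supply of those is an uncountable set $X\subseteq{}^\omega\omega$. It is worth seeing exactly why that simpler choice fails.

Let $X\subseteq{}^\omega\omega$ be uncountable, and let $e(x,y)\in\omega$ be any symmetric function of the two nodes $x\restriction(n+1)$ and $y\restriction(n+1)$, where $n=\Delta(x,y)$. Define adjacency on $X\times{}^\omega\omega$ as above. Part (b) survives: for a cover by countably many pieces, the points isolated in a piece at level $m$ are determined by a node of the countable tree $\omega^{<\omega}$, so only countably many points are isolated somewhere, and the rest of the proof is unchanged. But (a) collapses. For $x\in X$ let $h_x(n)$ be the maximum of $0$ and the values of $e$ at the pairs of nodes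
$$\big((x\restriction n)^\frown x(n),\ (x\restriction n)^\frown i\big),\qquad i<x(n).$$
This is a maximum of finitely many numbers. (Where $e$ is undefined because no point of $X$ passes through one of the nodes, ignore the pair.) If $x\ne y$ split at $n$ and, say, $y(n)<x(n)$, then $h_x(n)\ge e(x,y)$, so (1) fails. Hence the vertices $(x,h_x)$, $x\in X$, are pairwise nonadjacent, and there are uncountably many of them. No choice of $e$ helps: with countable branching, a demand function can defeat all earlier siblings at each level. The proof of (a) breaks where it needs one node with uncountably many immediate successors.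

The opposite extreme fails too. Suppose the sequences all split at level $0$, that is, $x_\delta(0)\ne x_{\delta'}(0)$ whenever $\delta\ne\delta'$. Then (a) is fine, with $n=0$. But for $c\in\omega$ and $s\in{}^{c+1}2$ the set of $(\delta,h)$ with $h(0)=c$ and $r_{x_\delta\restriction1}\restriction(c+1)=s$ is a clique, because $e\ge c+1>c$ for any two of its members with different first coordinates. These countably many cliques cover everything, and (b) fails.

Ladders lie between the two. Every uncountable family of them has an uncountable subfamily that fans out at a single level, and yet, by Fodor's lemma, no countable decomposition isolates all points.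

## From $\aleph_0$ to all $\kappa<\mathfrak d$

For $n\ge2$, $\mathrm{CH}_n$ is the statement that every ccc poset of cardinality at most $\mathfrak c$ is the union of $\aleph_1$ many $n$-linked subsets. It is a weak form of the continuum hypothesis introduced by Todorčević in "Remarks on Martin's axiom and the continuum hypothesis". Under CH a poset of size at most $\mathfrak c=\aleph_1$ is a union of $\aleph_1$ singletons, and singletons are $n$-linked; so CH implies every $\mathrm{CH}_n$. Also $\mathrm{CH}_{n+1}$ implies $\mathrm{CH}_n$.

For $f,g\in{}^\omega\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The *bounding number* $\mathfrak b$ is the least size of a family unbounded with respect to $\le^*$. The *dominating number* $\mathfrak d$ is the least size of a family $D$ such that every $g$ satisfies $g\le^*f$ for some $f\in D$. Always $\aleph_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$. For instance, a countable family $f_0,f_1,\dots$ is bounded by $h(n)=\max_{i\le n}f_i(n)$, which gives $\aleph_1\le\mathfrak b$. Keep the two meanings apart: fewer than $\mathfrak b$ functions lie below one function, whereas for fewer than $\mathfrak d$ functions $f$ we only get one $g$ with $g\not\le^*f$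 for each of them, that is, $g$ exceeds each $f$ infinitely often.

It is known that $\mathrm{CH}_2$ implies $\mathfrak b=\aleph_1$ and that $\mathrm{CH}_3$ implies $\mathfrak d=\aleph_1$. Does $\mathrm{CH}_2$ alone imply $\mathfrak d=\aleph_1$? The answer is yes, and the proof uses neither of these two facts.

**Definition.** A poset has *precaliber* $\theta$ if for every family $(p_\xi)_{\xi<\theta}$ of its elements there is $I\subseteq\theta$ with $|I|=\theta$ such that every finite subfamily of $(p_\xi)_{\xi\in I}$ has a common lower bound.

Precaliber $\aleph_1$ implies ccc: among $\aleph_1$ pairwise incompatible elements no two are compatible, so no suitable $I$ exists. As an example, the finite partial functions from a set to $2$, ordered by reverse inclusion, have precaliber $\theta$ for every regular uncountable $\theta$. Given $\theta$ of them, the $\Delta$-system lemma makes the domains a $\Delta$-system with a finite root; thin out so that all functions agree on the root; then all finite unions are functions.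

**Theorem 2 (ZFC).** Let $\kappa$ be an infinite cardinal with $\kappa<\mathfrak d$. There is a poset $P_\kappa$ with $|P_\kappa|\le\mathfrak c$ such that

1. $P_\kappa$ has precaliber $\theta$ for every regular uncountable $\theta$ (in particular it is ccc);
2. $P_\kappa$ is not the union of $\kappa$ many linked subsets.

**Corollary 3 (ZFC).** $\mathrm{CH}_2$ implies $\mathfrak d=\aleph_1$. It suffices to assume $\mathrm{CH}_2$ only for posets having all regular uncountable cardinals as precalibers.

*Proof from Theorem 2.* If $\mathfrak d\neq\aleph_1$, then $\aleph_1<\mathfrak d$, so $P_{\aleph_1}$ exists. It is a ccc poset of size at most $\mathfrak c$ with all regular uncountable precalibers, and it is not a union of $\aleph_1$ linked subsets. This contradicts the assumed instance of $\mathrm{CH}_2$. $\square$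

**Theorem 4 (ZFC).** There is one poset of cardinality $\mathfrak c$ which has every regular uncountable cardinal as a precaliber and is not the union of fewer than $\mathfrak d$ linked subsets. Hence, if $\mathfrak l$ denotes the least $\kappa$ such that every ccc poset of size at most $\mathfrak c$ is a union of $\kappa$ linked subsets, then $\mathfrak d\le\mathfrak l\le\mathfrak c$. If $\mathfrak d=\mathfrak c$, then $\mathfrak l=\mathfrak c$.

What changes when we pass from Proposition 1 to Theorem 2? We replace $\omega_1$ by $\kappa^+$, and three points of the proof need new arguments.

The first is the counting in (a). We used that a countable $A\subseteq\omega_1$ is bounded by some $\alpha<\omega_1$, and that only countably many $\delta$ lie below $\alpha$. In $\kappa^+$ with $\kappa\ge\aleph_1$ a bound $\alpha$ for a countable $A$ may have uncountably many $\delta$ below it. We need to count the ladders inside $A$ without bounding $A$.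

The second is that (a) concerned single vertices. A condition in the poset is a finite clique, and to amalgamate two conditions we must also check the cross pairs, one vertex from each, sitting at different positions.

The third is the diagonalization in (b). With uncountably many pieces through $\delta$ we can no longer choose distinct $n_i\in D_i$. If we let $\varphi_\xi(n)$ be the least $e(\delta,\delta')$ with $\delta'$ in the $\xi$-th piece and $n(\delta,\delta')=n\in D_\xi$, we need a single $h$ such that for every $\xi$
$$h(n)\ge\varphi_\xi(n)\quad\text{for some }n\in D_\xi.\tag{2}$$
This is where $\kappa<\mathfrak d$ enters, and a little care is needed because $\varphi_\xi$ lives only on $D_\xi$. If we extend $\varphi_\xi$ by $0$ and take $g$ not dominated by the extension, $g$ may exceed it only off $D_\xi$, where nothing is gained. For example, let $D$ be the set of even numbers, $\varphi(n)=n+1$ on $D$, and let $g$ be $0$ on even and $1$ on odd numbers: then $g$ exceeds the extension at every odd number but $g(n)<\varphi(n)$ for all $n\in D$.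

## The poset of finite cliques over $\kappa^+$

Fix an infinite $\kappa<\mathfrak d$. As $\mathfrak d\le\mathfrak c$, we have $\lambda:=\kappa^+\le\mathfrak c$. Let $S=\{\delta<\lambda:\operatorname{cf}(\delta)=\omega\}$. This is stationary in the regular uncountable cardinal $\lambda$: for a club $C$, the supremum of the first $\omega$ elements of $C$ lies in $C\cap S$.

For $\delta\in S$ fix a strictly increasing $x_\delta:\omega\to\delta$ with range cofinal in $\delta$; again $\delta\ne\delta'$ implies $x_\delta\ne x_{\delta'}$. Since $|\lambda^{<\omega}|=\lambda\le\mathfrak c$, fix pairwise distinct reals $r_\sigma\in{}^\omega2$ for $\sigma\in\lambda^{<\omega}$. Define $n(\delta,\delta')$ and $e(\delta,\delta')$ for $\delta\ne\delta'$ in $S$ by the same formulas as before.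

Let $P=P_\kappa$ be the set of all finite $p\subseteq S\times{}^\omega\omega$ such that (1) holds for all $(\delta,h),(\delta',h')\in p$ with $\delta\ne\delta'$. Order it by reverse inclusion: $q\le p$ if and only if $q\supseteq p$. Nothing is required of pairs with the same first coordinate. Every singleton $\{(\delta,h)\}$ belongs to $P$. Since $|S\times{}^\omega\omega|=\lambda\cdot\mathfrak c=\mathfrak c$ and there are $\mathfrak c$ singletons, $|P|=\mathfrak c$.

We shall use the following remark. $P$ is closed under subsets, so a finite $F\subseteq P$ has a common lower bound if and only if $\bigcup F\in P$. Since (1) concerns pairs, and any two elements of $\bigcup F$ lie in $p\cup q$ for some $p,q\in F$, this holds if and only if $p\cup q\in P$ for all $p,q\in F$. In particular a linked subset of $P$ is $n$-linked for every $n$.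

## Ladders inside a small set

This lemma replaces the boundedness argument from the countable case.

**Lemma 5.** If $A\subseteq\lambda$ is infinite, then $T=\{\delta\in S:\operatorname{ran}x_\delta\subseteq A\}$ has size at most $|A|$.

*Proof.* Send $\delta\in T$ to $\min(A\setminus\delta)$, the least element of $A$ that is at least $\delta$, or to a symbol $\infty$ if there is none. Let $\delta<\delta'$ be in $T$. Since $x_{\delta'}$ is cofinal in $\delta'$ with values in $A$, some element of $A$ lies in $[\delta,\delta')$. So the value at $\delta$ is an ordinal below $\delta'$, whereas the value at $\delta'$ is at least $\delta'$ or is $\infty$. The map is therefore injective into $A\cup\{\infty\}$, which has size $|A|$. $\square$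

## Every regular uncountable cardinal is a precaliber

*Proof of Theorem 2(1).* Let $\theta$ be regular uncountable and let $(p_\xi)_{\xi<\theta}$ be a family in $P$. We pass several times to index sets of size $\theta$. Any function from a set of size $\theta$ to a countable set is constant on a subset of size $\theta$. So we may assume that all $p_\xi$ have the same number $k$ of elements, and write
$$p_\xi=\{(\delta^i_\xi,h^i_\xi):i<k\}.$$
For different $i$ the ordinals $\delta^i_\xi$ may coincide.

**Step 1: make each coordinate split at one level.** We treat $i=0,\dots,k-1$ one after the other. If some value of $\xi\mapsto\delta^i_\xi$ is taken $\theta$ times, restrict to those indices; the coordinate is now *constant*. Otherwise every value is taken fewer than $\theta$ times, so by regularity there are $\theta$ values; keep one index for each, and the coordinate is *injective*.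

In the injective case let $I$ be the current index set and $N_\ell=\{x_{\delta^i_\xi}\restriction\ell:\xi\in I\}$. Suppose $|N_\ell|<\theta$ for all $\ell$. Then $A=\bigcup_{\xi\in I}\operatorname{ran}x_{\delta^i_\xi}$ is a union over $\ell<\omega$ of the sets of entries of members of $N_\ell$, each of size less than $\theta$; as $\theta$ is regular and uncountable, $|A|<\theta$. Also $A$ is infinite. By Lemma 5 there are at most $|A|<\theta$ possible values $\delta^i_\xi$, contradicting injectivity.

So there is a least $\ell$ with $|N_\ell|=\theta$. As $|N_0|=1$, $\ell\ge1$; put $n_i=\ell-1$. Since $|N_{n_i}|<\theta$ and $\theta$ is regular, some $\sigma\in N_{n_i}$ has $\theta$ many extensions in $N_\ell$. Keep one index for each extension. Two different remaining ladders agree up to level $n_i$ and differ at $n_i$: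
$$n(\delta^i_\xi,\delta^i_\eta)=n_i\qquad\text{for all remaining }\xi\ne\eta.\tag{3}$$
Constancy, injectivity and (3) pass to smaller index sets, so treating the next $i$ does no harm.

**Step 2: freeze the remaining finite information.** All the following functions of $\xi$ take countably many values, so we can thin out, finitely many times and in this order.

- For all $i,j<k$, whether $\delta^i_\xi=\delta^j_\xi$ does not depend on $\xi$.
- When $\delta^i_\xi\ne\delta^j_\xi$, the numbers $n_{ij}:=n(\delta^i_\xi,\delta^j_\xi)$ and $e_{ij}:=e(\delta^i_\xi,\delta^j_\xi)$ do not depend on $\xi$.
- Let $n^*$ be the maximum of $0$, all $n_i$ (for injective coordinates) and all $n_{ij}$. Then $h^i_\xi\restriction(n^*+1)$ does not depend on $\xi$, for all $i<k$.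
- Let $L\in\omega$ be larger than all $e_{ij}$ and all $h^i_\xi(n)$ with $i<k$, $n\le n^*$; by the previous items these are finitely many numbers. Then $r_{x_{\delta^i_\xi}\restriction m}\restriction L$ does not depend on $\xi$, for all $i<k$ and $m\le n^*+1$.

Let $I$, with $|I|=\theta$, be the final index set. Notice that we froze initial segments of the reals attached to the nodes, not the nodes themselves. There may be $\theta$ different nodes.

**Step 3: check that any two remaining conditions amalgamate.** We claim $p_\xi\cup p_\eta\in P$ for all $\xi\ne\eta$ in $I$. Two vertices from the same condition satisfy (1) because $p_\xi,p_\eta\in P$. So let $i,j<k$ with $\delta:=\delta^i_\xi\ne\delta':=\delta^j_\eta$, and let $n=n(\delta,\delta')$. We must show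
$$e(\delta,\delta')>\max\{h^i_\xi(n),h^j_\eta(n)\}.\tag{4}$$

*Case 1: $\delta^i_\xi=\delta^j_\xi$* (for example $i=j$). By Step 2 also $\delta'=\delta^j_\eta=\delta^i_\eta$. Since $\delta^i_\xi\neq\delta^i_\eta$, coordinate $i$ is injective, and (3) gives $n=n_i\le n^*$. By Step 2 with $m=n+1$, the reals $r_{x_\delta\restriction(n+1)}$ and $r_{x_{\delta'}\restriction(n+1)}$ have the same restriction to $L$. Hence $e(\delta,\delta')\ge L>\max\{h^i_\xi(n),h^j_\eta(n)\}$. This is the argument from Proposition 1(a).

*Case 2: $\delta^i_\xi\ne\delta^j_\xi$.* Here we compare $\delta^j_\eta$ with its twin $\delta^j_\xi$, which lives in the same condition as $\delta^i_\xi$. Write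
$$u=x_{\delta^i_\xi},\qquad w=x_{\delta^j_\xi},\qquad v=x_{\delta^j_\eta}.$$
By Step 2, $r_{w\restriction m}\restriction L=r_{v\restriction m}\restriction L$ for all $m\le n^*+1$. The ladders $u,w$ split at $n_{ij}$, and we must locate $n=\Delta(u,v)$ relative to $n_{ij}$. The reals $r_{u\restriction(n_{ij}+1)}$ and $r_{w\restriction(n_{ij}+1)}$ first differ at $e_{ij}<L$, and $r_{w\restriction(n_{ij}+1)}$ agrees with $r_{v\restriction(n_{ij}+1)}$ below $L$. Therefore
$$r_{u\restriction(n_{ij}+1)}\text{ and }r_{v\restriction(n_{ij}+1)}\text{ first differ at }e_{ij}.\tag{5}$$
In particular these two reals are different, so $u\restriction(n_{ij}+1)\ne v\restriction(n_{ij}+1)$, that is, $n\le n_{ij}$. Two possibilities remain.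

If $n=n_{ij}$, then (5) says $e(\delta,\delta')=e_{ij}$. Since $p_\xi\in P$, $e_{ij}>\max\{h^i_\xi(n),h^j_\xi(n)\}$, and $h^j_\xi(n)=h^j_\eta(n)$ because $n\le n^*$. This is (4).

If $n<n_{ij}$, then $u\restriction(n+1)=w\restriction(n+1)$, because $u$ and $w$ agree below $n_{ij}$. Hence
$$r_{u\restriction(n+1)}\restriction L=r_{w\restriction(n+1)}\restriction L=r_{v\restriction(n+1)}\restriction L,$$
so $e(\delta,\delta')\ge L>\max\{h^i_\xi(n),h^j_\eta(n)\}$, and (4) holds again.

This proves the claim. By the remark on common lower bounds, for every finite nonempty $F\subseteq I$ the set $\bigcup_{\xi\in F}p_\xi$ belongs to $P$ and is a common lower bound of $\{p_\xi:\xi\in F\}$. $\square$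

## No cover by $\kappa$ linked sets

*Proof of Theorem 2(2).* Suppose $P=\bigcup_{\xi<\kappa}L_\xi$ with each $L_\xi$ linked. Let
$$S_\xi=\{\delta\in S:\{(\delta,h)\}\in L_\xi\text{ for some }h\}.$$

**Step 1: find a point that no piece isolates.** For $\xi<\kappa$ and $m<\omega$ let $E_{\xi,m}$ be the set of $\delta\in S_\xi$ for which no $\delta'\in S_\xi\setminus\{\delta\}$ has $x_{\delta'}\restriction m=x_\delta\restriction m$. We show that $E_{\xi,m}$ is nonstationary in $\lambda=\kappa^+$.

If $m=0$, it has at most one element. Let $m\ge1$ and suppose $E_{\xi,m}$ is stationary. The function $\delta\mapsto x_\delta(m-1)<\delta$ is regressive, so by Fodor's lemma it has a constant value $\gamma$ on a stationary $E'\subseteq E_{\xi,m}$. As $x_\delta$ is increasing, $x_\delta\restriction m\in(\gamma+1)^m$ for $\delta\in E'$. This set has size at most $\kappa$, because $|\gamma+1|\le\kappa$ and $\kappa$ is infinite. But $\delta\mapsto x_\delta\restriction m$ is injective on $E_{\xi,m}$ by definition, and $|E'|=\kappa^+$, a contradiction.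

The nonstationary ideal on $\kappa^+$ is closed under unions of $\kappa$ sets, and $S$ is stationary. So we can fix $\delta\in S\setminus\bigcup_{\xi,m}E_{\xi,m}$.

**Step 2: record how the pieces approach $\delta$.** Let $\Xi=\{\xi<\kappa:\delta\in S_\xi\}$. For $\xi\in\Xi$ the set
$$D_\xi=\{n(\delta,\delta'):\delta'\in S_\xi\setminus\{\delta\}\}$$
is infinite: for each $m$ we have $\delta\notin E_{\xi,m}$, so some $\delta'\in S_\xi\setminus\{\delta\}$ satisfies $n(\delta,\delta')\ge m$. For $n\in D_\xi$ let
$$\varphi_\xi(n)=\min\{e(\delta,\delta'):\delta'\in S_\xi\setminus\{\delta\},\ n(\delta,\delta')=n\}.$$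

**Step 3: build one $h$ that satisfies (2) for all $\xi\in\Xi$.** To turn $\varphi_\xi$ into a total function without losing information, look ahead to the next point of $D_\xi$:
$$f_\xi(m)=\varphi_\xi\big(\min(D_\xi\setminus m)\big),\qquad m\in\omega,$$
where $D_\xi\setminus m$ is the set of elements of $D_\xi$ that are at least $m$. Since $|\Xi|\le\kappa<\mathfrak d$, the family $\{f_\xi:\xi\in\Xi\}$ is not dominating, so there is $g\in{}^\omega\omega$ with $g\not\le^*f_\xi$ for all $\xi\in\Xi$. Let $h(n)=\max_{m\le n}g(m)$; this $h$ is nondecreasing, so a large value of $g$ at $m$ is carried forward to the next point of $D_\xi$. Precisely, given $\xi\in\Xi$ choose $m$ with $g(m)>f_\xi(m)$ and let $n=\min(D_\xi\setminus m)\ge m$. Then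
$$h(n)\ge g(m)>f_\xi(m)=\varphi_\xi(n),\qquad n\in D_\xi.\tag{6}$$

**Step 4: contradict linkedness.** The condition $\{(\delta,h)\}$ lies in some $L_\xi$, and then $\xi\in\Xi$. Take $n\in D_\xi$ as in (6), and $\delta'\in S_\xi\setminus\{\delta\}$ with $n(\delta,\delta')=n$ and $e(\delta,\delta')=\varphi_\xi(n)<h(n)$. Choose $h'$ with $\{(\delta',h')\}\in L_\xi$. Since $L_\xi$ is linked, some $q\in P$ contains both $(\delta,h)$ and $(\delta',h')$. By (1) applied to $q$, $e(\delta,\delta')>h(n)$, a contradiction. $\square$

This completes the proof of Theorem 2, and with it Corollary 3: $\mathrm{CH}_2$ implies $\mathfrak d=\aleph_1$.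

## One poset for all $\kappa<\mathfrak d$

*Proof of Theorem 4.* The poset $P_\kappa$ depends on $\kappa$. To obtain one poset that resists every number of pieces below $\mathfrak d$, we multiply them together. Each $P_\kappa$ has the largest element $\emptyset$. Let $Q$ be the finite-support product of the $P_\kappa$ over all infinite cardinals $\kappa<\mathfrak d$: its elements are the functions $q$ with $q(\kappa)\in P_\kappa$ for each such $\kappa$ and with finite support $\{\kappa:q(\kappa)\ne\emptyset\}$, ordered coordinatewise.

**Step 1: the size of $Q$.** There are at most $\mathfrak d\le\mathfrak c$ factors, each of size at most $\mathfrak c$, so there are at most $\mathfrak c$ finite supports and at most $\mathfrak c$ elements with a given support. Since $\aleph_0<\mathfrak d$, the factor $P_{\aleph_0}$ occurs, and it has size $\mathfrak c$. So $|Q|=\mathfrak c$.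

**Step 2: precalibers.** Let $\theta$ be regular uncountable and $(q_\xi)_{\xi<\theta}$ a family in $Q$. By the $\Delta$-system lemma for finite sets we may assume, after passing to an index set of size $\theta$, that the supports form a $\Delta$-system with finite root $R$: the supports of $q_\xi$ and $q_\eta$ intersect exactly in $R$ for $\xi\ne\eta$. (If one support occurs $\theta$ times, keep those indices and let $R$ be that support.) Apply precaliber $\theta$ of $P_\kappa$ successively for the finitely many $\kappa\in R$, each time thinning the index set further. We get $I$ with $|I|=\theta$ such that for each $\kappa\in R$ every finite subfamily of $(q_\xi(\kappa))_{\xi\in I}$ has a lower bound in $P_\kappa$.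

Given a finite nonempty $F\subseteq I$, define $q$ as follows. For $\kappa\in R$ let $q(\kappa)$ be a lower bound of $\{q_\xi(\kappa):\xi\in F\}$. For $\kappa\notin R$ at most one $\xi\in F$ has $q_\xi(\kappa)\ne\emptyset$; let $q(\kappa)$ be that $q_\xi(\kappa)$, or $\emptyset$ if there is none. Then $q$ has finite support and is a common lower bound of $\{q_\xi:\xi\in F\}$. So $Q$ has precaliber $\theta$. In particular, with $\theta=\aleph_1$, $Q$ is ccc.

**Step 3: fewer than $\mathfrak d$ linked sets do not suffice.** Suppose $Q$ is a union of $\mu<\mathfrak d$ linked sets. Repeating sets if necessary, we may assume that $\mu$ is infinite. Then $P_\mu$ is one of the factors. Consider the copy of $P_\mu$ in $Q$ consisting of the elements with support contained in $\{\mu\}$. If two of these are compatible in $Q$, with lower bound $q$, then $q(\mu)$ is a lower bound of their $\mu$-th coordinates in $P_\mu$. So the traces of the $\mu$ linked sets on this copy are linked in $P_\mu$, and $P_\mu$ is a union of $\mu$ linked sets, contradicting Theorem 2(2).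

**Step 4: the cardinal $\mathfrak l$.** Every poset of size at most $\mathfrak c$ is a union of $\mathfrak c$ linked sets, since singletons are linked (repeat some of them if necessary). So $\mathfrak l$ exists and $\mathfrak l\le\mathfrak c$. If $\mathfrak l<\mathfrak d$, then the ccc poset $Q$, of size $\mathfrak c$, would be a union of $\mathfrak l<\mathfrak d$ linked sets, against Step 3. So $\mathfrak d\le\mathfrak l\le\mathfrak c$, and if $\mathfrak d=\mathfrak c$, then $\mathfrak l=\mathfrak c$. $\square$
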